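# Convexity under the Pfaltzgraff–Suffridge extension operator, via the Bergman kernel

## Normalized convex mappings and the operator $\Psi_n$

Throughout, $B^n$ is the Euclidean unit ball of $\mathbb C^n$, $|\cdot|$ is the Euclidean norm, and $J_f=\det Df$.

**Definition 1.** $\mathcal LS_n(B^n)$ is the class of normalized locally biholomorphic mappings: holomorphic $f:B^n\to\mathbb C^n$ with $J_f(z)\ne0$ for all $z\in B^n$, $f(0)=0$ and $Df(0)=I_n$.

**Definition 2.** $K(B^n)$ is the class of normalized convex mappings: those $f\in\mathcal LS_n(B^n)$ that are biholomorphic on $B^n$ and for which $f(B^n)$ is a convex domain.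

Recall that an injective holomorphic map with non-vanishing Jacobian is biholomorphic onto its image. So for $f\in\mathcal LS_n(B^n)$, membership in $K(B^n)$ means that $f$ is injective with convex image.

**Example 1.** The Koebe function $z/(1-z)^2$ on the disc has derivative $(1+z)/(1-z)^3\neq 0$ and is injective. Its image is $\mathbb C\setminus(-\infty,-\frac14]$, which is not convex. So it lies in $\mathcal LS_1(B^1)$ but not in $K(B^1)$.

**Example 2.** For every $n\ge1$ let
$$h(z)=\frac{z}{1-z_1},\qquad z\in B^n .$$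
Clearly $h(0)=0$ and $Dh(0)=I_n$. If $\zeta=h(z)$, then $1+\zeta_1=1/(1-z_1)$, so $z=\zeta/(1+\zeta_1)$. Hence $h$ is injective, and $|z|<1$ is equivalent to $|\zeta|^2<|1+\zeta_1|^2$ (an inequality that excludes $\zeta_1=-1$ by itself). Write $\zeta=(\zeta_1,\zeta'')$ and expand:
$$h(B^n)=\{\zeta:\ 1+2\operatorname{Re}\zeta_1>|\zeta''|^2\}.\tag{1}$$
Since $1+2\operatorname{Re}\zeta_1-|\zeta''|^2$ is a concave function, this set is convex. For the Jacobian, $Dh(z)=\frac1{1-z_1}I_n+\frac{1}{(1-z_1)^2}\,z\,e_1^{T}$, so
$$J_h(z)=(1-z_1)^{-n}\Big(1+\frac{z_1}{1-z_1}\Big)=(1-z_1)^{-(n+1)}=(1+\zeta_1)^{n+1}.\tag{2}$$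
It does not vanish, so $h\in K(B^n)$.

**Definition 3.** Write $z=(z',z_{n+1})$ with $z'\in\mathbb C^n$. The Pfaltzgraff–Suffridge extension operator is
$$\Psi_n(f)(z)=F(z)=\Big(f(z'),\ z_{n+1}\,[J_f(z')]^{\frac1{n+1}}\Big),\qquad z\in B^{n+1},\quad f\in\mathcal LS_n(B^n),$$
with the branch of the power that equals $1$ at $z'=0$. The branch exists because $J_f$ is zero-free on the simply connected set $B^n$ and $J_f(0)=1$.

Put $g=J_f^{1/(n+1)}$. The matrix $DF$ is block triangular with diagonal blocks $Df(z')$ and $g(z')$, so $J_F=J_f\,g\ne0$. At the origin $DF(0)=I_{n+1}$, because $g(0)=1$. So $\Psi_n$ maps $\mathcal LS_n(B^n)$ into $\mathcal LS_{n+1}(B^{n+1})$. If $f$ is injective, so is $F$: the first $n$ components determine $z'$, and then $w\mapsto g(z')w$ is injective. For $n=1$ the operator is $(f(z_1),z_2\sqrt{f'(z_1)})$, the Roper–Suffridge extension operator, and it is known to map normalized convex functions of the disc into $K(B^2)$.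

**Example 3.** $\Psi_n(\mathrm{id})=\mathrm{id}$. For the map $h$ of Example 2, (2) gives $J_h^{1/(n+1)}=1/(1-z_1)$, so $\Psi_n(h)(z)=z/(1-z_1)$, which is the map $h$ in dimension $n+1$. In both cases the extended map is again convex.

## Bergman kernels, and how they vary with the domain

**Definition 4.** For a domain $\Omega\subset\mathbb C^n$ let $A^2(\Omega)$ be the Hilbert space of square integrable holomorphic functions. The Bergman kernel on the diagonal is
$$K_\Omega(\zeta)=\sup\{|u(\zeta)|^2:\ u\in A^2(\Omega),\ \|u\|_{L^2(\Omega)}\le1\}.$$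

If $\Omega$ is bounded, then $0<K_\Omega<\infty$: the constants lie in $A^2(\Omega)$, and the mean value property on a small ball gives the upper bound. Moreover $K_\Omega$ is then real analytic, being the restriction to the diagonal of a kernel holomorphic in one variable and antiholomorphic in the other.

If $f$ is biholomorphic on $U$, then $u\mapsto (u\circ f)J_f$ is an isometry of $A^2(f(U))$ onto $A^2(U)$, by the change of variables formula. Hence
$$K_{f(U)}(f(z))\,|J_f(z)|^2=K_U(z).\tag{3}$$
Applied to $z\mapsto \tau z-c$ with $\tau>0$ and $c\in\mathbb C^n$, this gives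
$$K_{\tau\Omega-c}(z)=\tau^{-2n}K_\Omega\big((z+c)/\tau\big).\tag{4}$$

**Example 4.** For the ball,
$$K_{B^n}(z)=\frac{n!}{\pi^n}(1-|z|^2)^{-(n+1)}.\tag{5}$$
At $z=0$ this is $1/\mathrm{vol}(B^n)$. The general case follows from (3) with an automorphism $\varphi$ of $B^n$ with $\varphi(0)=z$, for which $|J_\varphi(0)|^2=(1-|z|^2)^{n+1}$.

**Definition 5.** A function on a domain is plurisubharmonic if it is upper semicontinuous with values in $[-\infty,\infty)$ and its restriction to every complex line is subharmonic or $\equiv-\infty$ on each component of the slice. A domain is pseudoconvex if it has a continuous plurisubharmonic exhaustion function.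

The textbook fact that we need is that every convex domain is pseudoconvex.

**Theorem B** (B. Berndtsson, *Subharmonicity properties of the Bergman kernel and some other functions associated to pseudoconvex domains*, Ann. Inst. Fourier 56 (2006), 1633–1662, Theorem 1.1, with weight $\varphi=0$). *Let $D\subset\mathbb C^k_t\times\mathbb C^n_z$ be a pseudoconvex domain, and let $K_t(z)$ be the Bergman kernel on the diagonal of the slice $D_t=\{z:(t,z)\in D\}$. Then $(t,z)\mapsto\log K_t(z)$ is plurisubharmonic on $D$, or identically $-\infty$.*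

We use it only for bounded convex $D$.

**Example 5.** Let $D=\{(t,z)\in U\times\mathbb C:|z|<e^{-\varphi(t)}\}$ with $U\subset\mathbb C$ a domain and $\varphi$ smooth. This Hartogs domain is pseudoconvex exactly when $\varphi$ is subharmonic. The slice is a disc of radius $e^{-\varphi(t)}$, so $\log K_t(0)=2\varphi(t)-\log\pi$, which is indeed subharmonic in $t$.

## Preservation of convexity: the conjecture and three theorems

The question is whether extending a convex mapping by $\Psi_n$ always gives a convex mapping. The Pfaltzgraff–Suffridge conjecture says yes: if $f\in K(B^n)$, then $\Psi_n(f)\in K(B^{n+1})$. For $n=1$ this is the recalled fact about the Roper–Suffridge operator. The problem, taken from "Babeş-Bolyai University", https://teze.doctorat.ubbcluj.ro/doctorat/teza/fisier/1682, is to prove or disprove it for all $n\ge2$. We prove it.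

**Theorem 1.** *Let $n\ge1$ and $f\in\mathcal LS_n(B^n)$. Then $\Psi_n(f)\in K(B^{n+1})$ if and only if $f\in K(B^n)$. In particular $\Psi_n(K(B^n))\subseteq K(B^{n+1})$.*

**Theorem 2.** *Let $n,m\ge1$, let $\|\cdot\|$ be a norm on $\mathbb C^m$, $p>0$, $\gamma\in\mathbb C$, and*
$$D_p=\{(z',w)\in\mathbb C^n\times\mathbb C^m:\ |z'|^2+\|w\|^p<1\},\qquad \Psi^{p,\gamma}(f)(z',w)=\big(f(z'),\,J_f(z')^\gamma w\big),$$
*with the branch $J_f^\gamma(0)=1$. Then $\Psi^{p,\gamma}(f)$ is injective on $D_p$ with convex image for every $f\in K(B^n)$ if and only if*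
$$\gamma=\frac2{p(n+1)}\quad\text{and}\quad p\ge\frac{2n}{n+1}.$$

The operator $\Psi_n$ is the case $p=2$, $m=1$, Euclidean norm, $\gamma=\frac1{n+1}$.

**Theorem 3.** *(a) If $\Omega\subset\mathbb C^n$ is a bounded convex domain, or $\Omega=f(B^n)$ with $f\in K(B^n)$, then $K_\Omega^{-1/(2n)}$ is concave on $\Omega$. (b) The exponent is sharp: for every $n$ there is $f\in K(B^n)$ such that $K_{f(B^n)}^{-s}$ is not concave for any $s>\frac1{2n}$.*

The link between Theorem 3 and the other two is our first computation.

## The image of $\Psi_n(f)$ as a disc bundle over $f(B^n)$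

**What this section is for.** We turn convexity of a set in $\mathbb C^{n+1}$ into concavity of one function on $\Omega=f(B^n)$, and recognize that function.

Let $f\in K(B^n)$, $\Omega=f(B^n)$, $F=\Psi_n(f)$, $g=J_f^{1/(n+1)}$. The points of $B^{n+1}$ above $z'\in B^n$ are those with $|z_{n+1}|<(1-|z'|^2)^{1/2}$. The map $F$ sends this disc onto the disc above $f(z')$ of radius $|g(z')|(1-|z'|^2)^{1/2}$. Hence
$$F(B^{n+1})=\{(\zeta,\omega)\in\Omega\times\mathbb C:\ |\omega|<Q(\zeta)\},\qquad Q(f(z'))=|J_f(z')|^{\frac1{n+1}}(1-|z'|^2)^{\frac12}.\tag{6}$$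

If $Q$ is concave, then this set is convex. Indeed, if $|\omega_i|<Q(\zeta_i)$ for $i=0,1$ and $\lambda\in[0,1]$, then
$$|(1-\lambda)\omega_0+\lambda\omega_1|<(1-\lambda)Q(\zeta_0)+\lambda Q(\zeta_1)\le Q\big((1-\lambda)\zeta_0+\lambda\zeta_1\big).\tag{7}$$

Now raise $Q$ to the power $2(n+1)$ and use (3) and (5):
$$Q(\zeta)^{2(n+1)}=|J_f(z')|^2(1-|z'|^2)^{n+1}=\frac{n!}{\pi^n}\,K_\Omega(\zeta)^{-1},\qquad \zeta=f(z').$$
Therefore
$$Q=c_n\,K_\Omega^{-\frac1{2(n+1)}},\qquad c_n=\Big(\frac{n!}{\pi^n}\Big)^{\frac1{2(n+1)}}.\tag{8}$$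
The map $f$ has disappeared: $Q$ depends only on the convex domain $\Omega$. For the conjecture it is enough to show that $K_\Omega^{-1/(2n+2)}$ is concave.

**Ball.** For $f=\mathrm{id}$, $Q=(1-|\zeta|^2)^{1/2}$ is concave. Also $K_{B^n}^{-1/(2n)}$ is a constant times $(1-|\zeta|^2)^{(n+1)/(2n)}$, which is concave because $\frac{n+1}{2n}\le1$.

**Half-plane.** For $n=1$ and $f=h$, $\Omega=\{\operatorname{Re}\zeta>-\frac12\}$. By (2) we have $|J_h|=|1+\zeta|^2$, and $1-|z|^2=|1+\zeta|^{-2}(1+2\operatorname{Re}\zeta)$, so $Q^2=1+2\operatorname{Re}\zeta$. Thus $K_\Omega^{-1/2}=\sqrt\pi\,Q^2$ is affine, and $Q$ is concave.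

**Strip.** For $n=1$ and $f(z)=\frac12\log\frac{1+z}{1-z}$, $\Omega=\{|\operatorname{Im}\zeta|<\frac\pi4\}$, $z=\tanh\zeta$ and $f'(z)=1/(1-z^2)$. The strip is invariant under real translations, so by (3) and (8) $Q$ depends only on $y=\operatorname{Im}\zeta$. At $\zeta=iy$ we have $z=i\tan y$, so
$$Q^2=|f'(z)|(1-|z|^2)=\cos^2y\,(1-\tan^2y)=\cos2y .$$
This is concave and positive for $|y|<\frac\pi4$, and so is its square root.

**Bidisc.** Let $\Omega=B^1\times B^1$, so $n=2$. This domain is not biholomorphic to $B^2$, but Theorem 3(a) covers it. Here $K_\Omega=\pi^{-2}\prod_{j=1}^2(1-|z_j|^2)^{-2}$, so $K_\Omega^{-1/4}=\sqrt\pi\,\sqrt{(1-|z_1|^2)(1-|z_2|^2)}$. This is concave, because the geometric mean of two positive numbers is a concave function, increasing in each, and each factor is concave.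

## One variable, by the second and third coefficients

**What this section is for.** The natural first approach is to compute the Hessian of $Q$. For $n=1$ it succeeds, and even gives concavity of $Q^2$.

Let $f\in K(B^1)$ and $\rho=Q^2$, that is, $\rho(f(z))=|f'(z)|(1-|z|^2)$. We want the Hessian of $\rho$ at $f(z_0)$ to be negative semidefinite. Let $\varphi$ be an automorphism of the disc with $\varphi(0)=z_0$. Since $|\varphi'(z)|(1-|z|^2)=1-|\varphi(z)|^2$, replacing $f$ by $f\circ\varphi$ does not change $\rho$. Composing with an affine map of $\mathbb C$ then multiplies $\rho$ by a positive constant and composes it with an affine map. So we may assume $z_0=0$ and $f(z)=z+a_2z^2+a_3z^3+\cdots$, still convex.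

Then $\log f'=2a_2z+(3a_3-2a_2^2)z^2+\cdots$. With $\zeta=f(z)$, that is $z=\zeta-a_2\zeta^2+\cdots$, we get
$$\log\rho=\operatorname{Re}\big(2a_2\zeta+(3a_3-4a_2^2)\zeta^2\big)-|\zeta|^2+O(|\zeta|^3).$$
Exponentiate. Since $\frac12(\operatorname{Re}2a_2\zeta)^2=|a_2|^2|\zeta|^2+\operatorname{Re}(a_2^2\zeta^2)$, the quadratic part of $\rho$ is
$$3\operatorname{Re}\big((a_3-a_2^2)\zeta^2\big)-(1-|a_2|^2)|\zeta|^2 .$$
It is negative semidefinite exactly when $3|a_3-a_2^2|\le1-|a_2|^2$.

Convexity of $f$ means that $P=1+zf''/f'$ has positive real part. So $P=(1+\omega)/(1-\omega)$, where $\omega(z)=c_1z+c_2z^2+\cdots$ maps the disc to itself. Compare coefficients: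
$$P=1+2a_2z+(6a_3-4a_2^2)z^2+\cdots=1+2c_1z+(2c_2+2c_1^2)z^2+\cdots .$$
Thus $a_2=c_1$ and $3(a_3-a_2^2)=c_2$. The Schwarz–Pick lemma for $\omega(z)/z=c_1+c_2z+\cdots$ gives $|c_2|\le1-|c_1|^2$, the inequality we wanted. So $\rho$ is concave, and so is $Q=\sqrt\rho$.

The argument rests on one scalar function $P$ with positive real part whose first coefficients are exactly those in the Hessian. For $n\ge2$ the Hessian of $Q$ contains traces of the second and third order parts of $f$, since $f$ enters $Q$ through $J_f$. The argument above offers no scalar function whose coefficients are these traces, and so nothing to which Schwarz–Pick could be applied. We therefore work with $K_\Omega$ and the domain, as (8) suggests, and not with coefficients.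

## Translates of $\Omega$ give log-concavity, and no exponent

**What this section is for.** We apply Theorem B in the obvious way and see what is missing.

Let $\Omega$ be bounded and convex, $a,b\in\Omega$, $c(x)=(1-x)a+xb$. Take the slices to be the translates $\Omega-c(\operatorname{Re}t)$, that is,
$$D=\{(t,z):\ \operatorname{Re}t\in I,\ |\operatorname{Im}t|<1,\ c(\operatorname{Re}t)+z\in\Omega\},$$
with $I\supset[0,1]$ an open interval slightly larger than $[0,1]$, so that $c(I)\subset\Omega$. This $D$ is bounded and convex, so Theorem B says that $\log K_{D_t}(0)=\log K_\Omega(c(\operatorname{Re}t))$ is subharmonic in $t$. As it depends only on $\operatorname{Re}t$, it is convex in $\operatorname{Re}t$. Hence $\log K_\Omega$ is convex on $\Omega$, and each power $K_\Omega^{-s}$, $s>0$, is log-concave.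

This stops short of (7), which needs $Q$ itself to be concave. The function $e^{\operatorname{Re}\zeta}$ is log-concave, but $\{|\omega|<e^{\operatorname{Re}\zeta}\}$ is not convex: it contains $(0,\omega)$ and $(2,\omega')$ for any $\omega<1$, $\omega'<e^2$ positive, but their midpoint is outside when $\omega,\omega'$ are close to $1$ and $e^2$, since $\frac{1+e^2}2>e$. The precise loss is the exponent: log-concavity of $K_\Omega^{-s}$ holds for all $s>0$ or for none, whereas concavity depends on $s$. On the half-plane above, $K_\Omega^{-s}$ is a constant times $(1+2\operatorname{Re}\zeta)^{2s}$, which is log-concave for all $s>0$ but concave only for $s\le\frac12$.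

The missing information is how $K$ scales. By (4), $K_{\tau\Omega}(c)^{-1/(2n)}=\tau\,K_\Omega(c/\tau)^{-1/(2n)}$, which is homogeneous of degree $1$ in $(\tau,c)$. So let the slices vary by dilation as well as by translation, and combine the resulting log-concavity with homogeneity: a positive log-concave function has convex superlevel sets, and for a function homogeneous of degree $1$ this is enough for concavity. This is the homogeneity argument behind the Brunn–Minkowski inequality.

## Proof of Theorem 3(a) for bounded convex $\Omega$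

Let $\Omega$ be bounded and convex, and put $R=K_\Omega^{-1/(2n)}$, a positive real analytic function. Let
$$C=\{(\tau,c)\in\mathbb R\times\mathbb C^n:\ \tau>0,\ c\in\tau\Omega\},\qquad G(\tau,c)=\tau R(c/\tau)>0\quad\text{on }C .$$

**Step 1. $C$ is an open convex cone (so that segments stay in it).** It is open because it is given by $\tau>0$, $c/\tau\in\Omega$, and it is invariant under positive multiples. If $c_i=\tau_iw_i$ with $w_i\in\Omega$ and $\tau=(1-\lambda)\tau_0+\lambda\tau_1$, then
$$(1-\lambda)c_0+\lambda c_1=\tau\Big(\tfrac{(1-\lambda)\tau_0}\tau w_0+\tfrac{\lambda\tau_1}\tau w_1\Big)\in\tau\Omega .$$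
By its definition, $G(\sigma\tau,\sigma c)=\sigma G(\tau,c)$ for $\sigma>0$.

**Step 2. $\log G$ is concave on $C$ (the use of Theorem B).** Let $(\tau_0,c_0),(\tau_1,c_1)\in C$, and set
$$\tau(x)=(1-x)\tau_0+x\tau_1,\qquad c(x)=(1-x)c_0+xc_1 .$$
By Step 1 the point $(\tau(x),c(x))$ is in $C$ for $x\in[0,1]$. Since $C$ is open, this holds for all $x$ in the closure of $I=(-\varepsilon,1+\varepsilon)$ if $\varepsilon>0$ is small. Let
$$D=\{(t,z)\in\mathbb C\times\mathbb C^n:\ \operatorname{Re}t\in I,\ |\operatorname{Im}t|<1,\ c(\operatorname{Re}t)+z\in\tau(\operatorname{Re}t)\,\Omega\}.$$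

This set is the intersection of the open convex set $\{\operatorname{Re}t\in I,\ |\operatorname{Im}t|<1\}$ with the preimage of $C$ under the real-affine map $(t,z)\mapsto(\tau(\operatorname{Re}t),c(\operatorname{Re}t)+z)$. (On the first set $\tau(\operatorname{Re}t)>0$ automatically.) Hence $D$ is open and convex. It is bounded, because $\Omega$ is bounded and $\tau,c$ are bounded on $I$. It is nonempty, because $(t,0)\in D$ for every $t$ in the rectangle: $c(\operatorname{Re}t)\in\tau(\operatorname{Re}t)\Omega$. So $D$ is a bounded pseudoconvex domain, with slices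
$$D_t=\tau(\operatorname{Re}t)\,\Omega-c(\operatorname{Re}t),\qquad 0\in D_t .$$

By (4) with $z=0$, writing $\tau=\tau(\operatorname{Re}t)$ and $c=c(\operatorname{Re}t)$,
$$\log K_{D_t}(0)=-2n\log\tau+\log K_\Omega(c/\tau)=-2n\log G(\tau,c).\tag{9}$$
By Theorem B, restricted to the complex line $z=0$, this function of $t$ is subharmonic on the rectangle (it is finite, so it is not $-\infty$). It is smooth, since $R$ is smooth and positive, and it depends only on $x=\operatorname{Re}t$. Its Laplacian is therefore its second derivative in $x$, which is nonnegative. So $x\mapsto-2n\log G(\tau(x),c(x))$ is convex on $I$, and $x\mapsto\log G(\tau(x),c(x))$ is concave on $[0,1]$. As the two points were arbitrary, $\log G$ is concave on $C$.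

**Step 3. From log-concavity and homogeneity to concavity of $R$.** Let $a,b\in\Omega$, $\lambda\in[0,1]$, and put
$$\alpha=R(a),\qquad\beta=R(b),\qquad s=(1-\lambda)\alpha+\lambda\beta .$$
We scale the points $(1,a)$ and $(1,b)$ to the level set $G=1$:
$$G\big(\tfrac1\alpha,\tfrac a\alpha\big)=\tfrac1\alpha R(a)=1,\qquad G\big(\tfrac1\beta,\tfrac b\beta\big)=1 .$$
Take their convex combination with weights $\frac{(1-\lambda)\alpha}s$ and $\frac{\lambda\beta}s$, which add up to $1$. It is
$$\Big(\frac{1-\lambda}s+\frac\lambda s,\ \frac{(1-\lambda)a+\lambda b}s\Big)=\Big(\frac1s,\ \frac{(1-\lambda)a+\lambda b}s\Big).$$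
By Step 2, $\log G$ at this point is at least $0$, so
$$1\le G\Big(\frac1s,\frac{(1-\lambda)a+\lambda b}s\Big)=\frac1s\,R\big((1-\lambda)a+\lambda b\big).$$
That is, $R((1-\lambda)a+\lambda b)\ge(1-\lambda)R(a)+\lambda R(b)$. $\blacksquare$

## Proof of Theorem 3(a) for $\Omega=f(B^n)$, possibly unbounded

The image of a convex mapping may be unbounded, as (1) shows. We exhaust it by bounded convex domains. Let $f\in K(B^n)$, $\Omega=f(B^n)$, and $\Omega_r=f(rB^n)$ for $0<r<1$. The domain $\Omega_r$ is bounded, because $r\overline{B^n}$ is a compact subset of $B^n$.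

**Step 4. $\Omega_r$ is convex.** Let $z_1,z_2\in rB^n$, labeled so that $|z_1|\le|z_2|$, and let $\lambda\in[0,1]$. If $z_2=0$ both points are $0$ and there is nothing to show. Otherwise let $A$ be the linear map $Av=|z_2|^{-2}\langle v,z_2\rangle z_1$. Then $Az_2=z_1$ and $\|A\|=|z_1|/|z_2|\le1$. For $z\in B^n$ both $f(Az)$ and $f(z)$ lie in the convex set $\Omega$, so
$$\phi(z)=f^{-1}\big((1-\lambda)f(Az)+\lambda f(z)\big)$$
is a well-defined holomorphic map $B^n\to B^n$, and $\phi(0)=f^{-1}(0)=0$. By the Schwarz lemma $|\phi(z)|\le|z|$. (Apply the one-variable lemma to $\xi\mapsto\langle\phi(\xi z/|z|),v\rangle$ for each unit vector $v$, at $\xi=|z|$.) Hence $|\phi(z_2)|\le|z_2|<r$, and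
$$(1-\lambda)f(z_1)+\lambda f(z_2)=f(\phi(z_2))\in\Omega_r .$$
When the roles of the two points are exchanged, replace $\lambda$ by $1-\lambda$; so every point of the segment is covered.

**Step 5. Passage to the limit.** By (4) and (5),
$$K_{rB^n}(z)=\frac{n!}{\pi^n}\,r^{-2n}\Big(1-\frac{|z|^2}{r^2}\Big)^{-(n+1)}=\frac{n!}{\pi^n}\frac{r^2}{(r^2-|z|^2)^{n+1}} .$$
So by (3), for each fixed $z\in B^n$,
$$K_{\Omega_r}(f(z))=|J_f(z)|^{-2}\,\frac{n!}{\pi^n}\,\frac{r^2}{(r^2-|z|^2)^{n+1}}\ \longrightarrow\ |J_f(z)|^{-2}K_{B^n}(z)=K_\Omega(f(z))\qquad(r\to1^-).$$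
Given $a,b\in\Omega$ and $\lambda\in[0,1]$, both points lie in $\Omega_r$ for $r$ close to $1$, and then so does $(1-\lambda)a+\lambda b$, by Step 4. For these $r$, Steps 1–3 applied to $\Omega_r$ give the concavity inequality for $K_{\Omega_r}^{-1/(2n)}$ at these three points. Let $r\to1^-$. $\blacksquare$

## Proof of Theorem 1

**If $f$ is convex, so is $\Psi_n(f)$.** Let $f\in K(B^n)$ and $F=\Psi_n(f)$. We saw after Definition 3 that $F\in\mathcal LS_{n+1}(B^{n+1})$ and that $F$ is injective; so $F$ is biholomorphic onto its image. By (8),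
$$Q=c_n\big(K_\Omega^{-\frac1{2n}}\big)^{\frac n{n+1}} .$$
By Theorem 3(a) the inner function is positive and concave. Since $x\mapsto x^{n/(n+1)}$ is increasing and concave on $(0,\infty)$, $Q$ is concave. By (6) and (7), $F(B^{n+1})$ is convex. So $F\in K(B^{n+1})$.

**If $\Psi_n(f)$ is convex, so is $f$.** Let $f\in\mathcal LS_n(B^n)$ with $F=\Psi_n(f)\in K(B^{n+1})$. Since $F(z',0)=(f(z'),0)$ and $F$ is injective, $f$ is injective. The last component of $F(z)$ is $z_{n+1}g(z')$ with $g$ zero-free, so it vanishes only for $z_{n+1}=0$. Hence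
$$F(B^{n+1})\cap\{\omega=0\}=f(B^n)\times\{0\}.$$
The left side is an intersection of convex sets. So $f(B^n)$ is convex, and $f\in K(B^n)$. $\blacksquare$

## Proof of Theorem 3(b): a convex cone biholomorphic to the ball

Homogeneity of $K$ under dilations produced the exponent $\frac1{2n}$. To see that it is sharp we look for a convex domain that is invariant under dilations and is biholomorphic to the ball.

**Step 6. The cone.** Start from the domain (1). The affine map $(\zeta_1,\zeta'')\mapsto(1+2\zeta_1,\zeta'')$ carries it onto $S=\{\operatorname{Re}s_1>|s''|^2\}$. On $S$ we have $\operatorname{Re}s_1>0$, so the principal root gives an injective holomorphic map $(s_1,s'')\mapsto(\sqrt{s_1},s'')$. Its image consists of the $\zeta$ with $\operatorname{Re}\zeta_1>0$ and $\operatorname{Re}\zeta_1^2>|\zeta''|^2$. Indeed, for such $\zeta$ the point $(\zeta_1^2,\zeta'')$ is in $S$, and the principal root of $\zeta_1^2$ is $\zeta_1$, because $\operatorname{Re}\zeta_1>0$. As $\operatorname{Re}\zeta_1^2=(\operatorname{Re}\zeta_1)^2-(\operatorname{Im}\zeta_1)^2$,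 the image is
$$\Gamma=\Big\{\zeta:\ \operatorname{Re}\zeta_1>\sqrt{(\operatorname{Im}\zeta_1)^2+|\zeta''|^2}\Big\}.$$
The right side of the inequality is a seminorm, so $\Gamma$ is an open convex cone. (For $n=1$ there is no $\zeta''$, and $\Gamma=\{\operatorname{Re}\zeta>|\operatorname{Im}\zeta|\}$.)

Let $k:B^n\to\Gamma$ be the resulting biholomorphism, and put
$$f_0=Dk(0)^{-1}\big(k-k(0)\big).$$
It is biholomorphic and normalized, and its image is an affine image of $\Gamma$, hence convex. So $f_0\in K(B^n)$.

**Step 7. The kernel along the axis.** By (3), an affine isomorphism changes $K$ only by composition and a positive constant factor. So $K_{f_0(B^n)}^{-s}$ is concave if and only if $K_\Gamma^{-s}$ is. By (3), $K_\Gamma$ is positive and finite. Since $\sigma\Gamma=\Gamma$ for $\sigma>0$, (4) gives $K_\Gamma(\sigma e_1)=\sigma^{-2n}K_\Gamma(e_1)$, and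
$$K_\Gamma(\sigma e_1)^{-s}=\sigma^{2ns}\,K_\Gamma(e_1)^{-s}.$$
If $s>\frac1{2n}$, this is strictly convex in $\sigma>0$, so $K_\Gamma^{-s}$ is not concave. The same $f_0$ serves all such $s$. $\blacksquare$

For $n=1$ this can be checked by hand. With $s_1=\zeta^2$ mapping $\Gamma$ onto the right half-plane, $Q^2$ transforms to a constant times $\operatorname{Re}(\zeta^2)/|\zeta|$. On the positive axis this is a constant times $\sigma$, in agreement with $K_\Gamma^{-1/2}$ being of degree $2n\cdot\frac12=1$.

## Proof of Theorem 2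

**Step 8. Reduction to a function $Q$.** Let $f\in K(B^n)$ and $\Omega=f(B^n)$. The map $\Psi^{p,\gamma}(f)$ is injective, because $f$ is injective and $J_f^\gamma$ is zero-free. Above $z'$ the fiber of $D_p$ is $\{\|w\|<(1-|z'|^2)^{1/p}\}$, and $\|J_f^\gamma w\|=|J_f^\gamma|\,\|w\|$. So
$$\Psi^{p,\gamma}(f)(D_p)=\{(\zeta,\omega)\in\Omega\times\mathbb C^m:\ \|\omega\|<Q(\zeta)\},\qquad Q(f(z'))=|J_f(z')^\gamma|\,(1-|z'|^2)^{1/p}.\tag{10}$$
This set is convex if and only if $Q$ is concave. If $Q$ is concave, (7) applies with $\|\cdot\|$ in place of $|\cdot|$. Conversely, suppose that the set is convex and fix $e\in\mathbb C^m$ with $\|e\|=1$. If $0<r_i<Q(\zeta_i)$, the points $(\zeta_i,r_ie)$ lie in the set, hence so does $\big((1-\lambda)\zeta_0+\lambda\zeta_1,\ ((1-\lambda)r_0+\lambda r_1)e\big)$. This says $(1-\lambda)r_0+\lambda r_1<Q((1-\lambda)\zeta_0+\lambda\zeta_1)$. Let $r_i\to Q(\zeta_i)$.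

**Step 9. The two conditions suffice.** Let $\gamma=\frac2{p(n+1)}$. This is real, so $|J_f^\gamma|=|J_f|^\gamma$. By (3) and (5), with constants $c>0$ depending on $n$ and $p$,
$$Q=\Big(|J_f|^2(1-|z'|^2)^{n+1}\Big)^{\frac1{p(n+1)}}=c\,K_\Omega^{-\frac1{p(n+1)}}=c\,\big(K_\Omega^{-\frac1{2n}}\big)^\theta,\qquad\theta=\frac{2n}{p(n+1)}.\tag{11}$$
If $p\ge\frac{2n}{n+1}$, then $\theta\in(0,1]$, so $x\mapsto x^\theta$ is increasing and concave. By Theorem 3(a), $Q$ is concave.

**Step 10. The condition on $\gamma$ is necessary.** We test the operator on $h$. By (2), $J_h=(1+\zeta_1)^{n+1}$, and $z=\zeta/(1+\zeta_1)$ gives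
$$1-|z|^2=|1+\zeta_1|^{-2}\big(1+2\operatorname{Re}\zeta_1-|\zeta''|^2\big).$$
On $h(B^n)$ we have $\operatorname{Re}(1+\zeta_1)>\frac12$, by (1), so we may use the principal logarithm; $J_h^\gamma=\exp(\gamma(n+1)\log(1+\zeta_1))$ is the branch with value $1$ at the origin. At $\zeta''=0$ and $1+\zeta_1=X+iY$ with $X>\frac12$ and $Y\in\mathbb R$ (all these points lie in $h(B^n)$), (10) becomes
$$Q=\exp\big(\operatorname{Re}[\delta\log(X+iY)]\big)\,(2X-1)^{1/p},\qquad\delta=(n+1)\gamma-\frac2p .$$
Suppose that $Q$ is concave, and fix $X$. Then $Q$ is a positive concave function of $Y$ on all of $\mathbb R$, hence constant. Differentiate $\log Q$ in $Y$: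
$$0=\operatorname{Re}\frac{i\delta}{X+iY}=\frac{Y\operatorname{Re}\delta-X\operatorname{Im}\delta}{X^2+Y^2}\qquad\text{for all }Y\in\mathbb R .$$
Taking $Y=0$ and then $Y=1$ gives $\operatorname{Im}\delta=0$ and $\operatorname{Re}\delta=0$. So $\delta=0$, that is, $\gamma=\frac2{p(n+1)}$.

**Step 11. The condition on $p$ is necessary.** Let $\gamma=\frac2{p(n+1)}$ and test on $f_0$ from Step 6. By (11), $Q=c\,K_{f_0(B^n)}^{-s}$ with $s=\frac1{p(n+1)}$. If $p<\frac{2n}{n+1}$, then $s>\frac1{2n}$, and by Theorem 3(b) $Q$ is not concave. By Step 8 the image is not convex. $\blacksquare$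

For $p=2$ the condition $p\ge\frac{2n}{n+1}$ always holds. So for every $m\ge1$ with the Euclidean norm, where $D_2=B^{n+m}$, the map $(f,J_f^{1/(n+1)}w)$ is injective with convex image for each $f\in K(B^n)$. Its Jacobian $J_f\,J_f^{m/(n+1)}$ is zero-free and its derivative at $0$ is the identity, so it belongs to $K(B^{n+m})$.
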